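\title{Coprime matchings of divisors and the classification of matchable numbers}

\begin{abstract}
A positive integer $n$ with $\tau(n)$ positive divisors is \emph{matchable} if its divisors can be paired bijectively with $1,2,\dots,\tau(n)$ so that every pair is coprime. We prove the conjecture that $n$ is matchable whenever $p^p\nmid n$ for every prime $p$; in particular, every squarefree number is matchable. The proof exhibits a matrix, built from roots of unity, whose entry at $(d,m)$ is nonzero exactly when $\gcd(d,m)=1$, and reduces its determinant to a Vandermonde determinant. The same argument matches the divisors of such an $n$ with any $\tau(n)$ consecutive terms of an arithmetic progression whose difference is prime to $n$, and this property characterizes these $n$. We deduce a classification of all matchable numbers: the only obstruction is a count of the multiples of one prime at a time.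
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For an integer $n\ge1$ let $D(n)$ be the set of positive divisors of $n$ and let $\tau(n)=\#D(n)$. If $I$ is a set of $\tau(n)$ integers, a \emph{coprime matching} of $D(n)$ with $I$ is a bijection $\sigma\colon D(n)\to I$ such that $\gcd(d,\sigma(d))=1$ for all $d\in D(n)$. (The elements of $I$ may be negative or zero; as usual $\gcd(d,0)=d$.) We call $n$ \emph{matchable} if $D(n)$ has a coprime matching with $\{1,2,\dots,\tau(n)\}$. For example, $10$ is matchable through
\[
1\mapsto2,\qquad 2\mapsto3,\qquad 5\mapsto4,\qquad 10\mapsto1 .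
\]
Which numbers are matchable? There is one evident obstruction. Throughout, $p$ and $q$ denote primes, and $p^a\,\|\,n$ means that $p^a\mid n$ and $p^{a+1}\nmid n$. Recall that $\tau(n)=\prod(a+1)$, the product running over the prime powers $p^a\,\|\,n$.

\begin{lemma}\label{lem:count}
Let $p^a\,\|\,n$ with $a\ge1$. If $D(n)$ has a coprime matching with $I$, then $I$ contains at most $\tau(n)/(a+1)$ multiples of $p$.
\end{lemma}

\begin{proof}
The multiples of $p$ in $I$ are matched with distinct divisors of $n$ not divisible by $p$. These are the divisors of $n/p^a$, and $\tau(n/p^a)=\tau(n)/(a+1)$.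
\end{proof}

The multiples of $p$ fill about a fraction $1/p$ of an interval, while the divisors available to them form a fraction $1/(a+1)$ of $D(n)$. Supply meets demand when $a+1\le p$, that is, when $p^p\nmid n$. Call $n$ an \emph{M-number} if $p^p\nmid n$ for every prime $p$; equivalently, $a\le p-1$ whenever $p^a\,\|\,n$. Every squarefree number is an M-number. For an M-number and $I=\{1,\dots,\tau(n)\}$ the condition of Lemma~\ref{lem:count} holds at every prime, since $\lfloor\tau(n)/p\rfloor\le\tau(n)/p\le\tau(n)/(a+1)$. The natural guess is that nothing else can go wrong, and this is the conjecture posed in \cite{matchable}: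
\begin{quote}
\emph{Every M-number is matchable. In particular, every squarefree number is matchable.}
\end{quote}
The following is known about asymptotic densities, where the density of a set $S$ of positive integers is $\lim_{x\to\infty}\#(S\cap[1,x])/x$. The M-numbers have density $\prod_p(1-1/p^p)=0.72199\dots$; among the numbers divisible by some $p^p$, the matchable ones form a set of density $0$; and the non-matchable M-numbers form a set of density $0$. None of these facts is used below.

The converse of the conjecture is false, because the number of multiples of $p$ in $\{1,\dots,\tau(n)\}$ is $\tau(n)/p$ rounded \emph{down}. Prime powers show this.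

\begin{example}\label{ex:primepower}
Let $n=p^a$, so $\tau(n)=a+1$. A multiple of $p$ in $\{1,\dots,a+1\}$ can be matched only with the divisor $1$, and any other integer can be matched with any divisor. So $p^a$ is matchable if and only if $\{1,\dots,a+1\}$ contains at most one multiple of $p$, that is, if and only if $a\le 2p-2$. Thus $4$ is matchable although it is not an M-number, and $8$ is not matchable.
\end{example}

The rounding gain depends on where the interval starts: $D(4)$ has a coprime matching with $\{1,2,3\}$, but not with $\{2,3,4\}$, which has two even elements for one odd divisor. This suggests that M-numbers are the answer to the question in which the starting point is arbitrary. Our first theorem confirms this, for arithmetic progressions as well as intervals.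

\begin{theorem}\label{thm:prog}
For integers $n,g\ge1$ the following are equivalent.
\begin{itemize}
\item[(i)] $n$ is an M-number and $\gcd(g,n)=1$.
\item[(ii)] For every $b\in\mathbb Z$, the set $D(n)$ has a coprime matching with $\{b+g,\,b+2g,\,\dots,\,b+\tau(n)g\}$.
\end{itemize}
\end{theorem}

The case $g=1$ settles the conjecture.

\begin{corollary}\label{cor:blocks}
A number $n$ is an M-number if and only if $D(n)$ has a coprime matching with every block of $\tau(n)$ consecutive integers. In particular, every M-number is matchable, and so is every squarefree number.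
\end{corollary}

The freedom to place the block anywhere is what allows us to go beyond M-numbers and to determine all matchable numbers.

\begin{theorem}\label{thm:class}
For $n\ge1$ the following are equivalent.
\begin{itemize}
\item[(1)] $n$ is matchable.
\item[(2)] For every prime power $p^a\,\|\,n$ with $a\ge1$ we have $\lfloor\tau(n)/p\rfloor\le\tau(n)/(a+1)$; equivalently, $(a+1-p)\,\tau(n/p^a)<p$.
\item[(3)] Either $n$ is an M-number, or $n=p^{\,p-1+s}m$ with $p$ prime, $p\nmid m$, $s\ge1$, $m$ an M-number, and $s\,\tau(m)<p$.
\end{itemize}
\end{theorem}

Condition (2) is the condition of Lemma~\ref{lem:count} for $I=\{1,\dots,\tau(n)\}$. So the only obstruction to being matchable is the counting one, applied to a single prime at a time.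

Section~\ref{sec:idea} explains the method on small cases, Section~\ref{sec:prog} proves Theorem~\ref{thm:prog}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{From matchings to determinants}\label{sec:idea}

\subsection*{An extreme case}
Let $n=\prod_{p\in P}p^{\,p-1}$ for a finite set $P$ of primes. Then $\tau(n)=\prod_{p\in P}p$, and any block $I$ of $\tau(n)$ consecutive integers is a complete residue system modulo this product. By the Chinese remainder theorem, $m\mapsto(m\bmod p)_{p\in P}$ is a bijection from $I$ onto $\prod_{p\in P}\{0,\dots,p-1\}$. The latter set is also the set of exponent vectors of the divisors of $n$. Match $d=\prod p^{e_p}$ with the $m\in I$ that satisfies $m\equiv e_p\pmod p$ for all $p\in P$. If $p\mid d$, then $1\le e_p\le p-1$ and so $p\nmid m$: the matching is coprime. For $n=18$ and $I=\{1,\dots,6\}$ this gives $1\mapsto6$, $2\mapsto3$, $3\mapsto4$, $6\mapsto1$, $9\mapsto2$, $18\mapsto5$.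

Here Lemma~\ref{lem:count} holds with equality at every prime, so there is no room to spare, and yet the case is easy. For other M-numbers there is more room but the recipe breaks down, because $\tau(n)$ is smaller than $\prod_{p\mid n}p$ and the prescribed residue class may miss $I$. For $n=10$ it asks to match $d=2$ with an $m\equiv5\pmod{10}$, and $\{1,2,3,4\}$ has no such element.

\subsection*{Why counting is awkward}
Hall's theorem says that a coprime matching exists if and only if, for every subset $S\subseteq I$, at least $\#S$ divisors of $n$ are coprime to some element of $S$. Lemma~\ref{lem:count} comes from taking for $S$ the multiples of one prime. To verify the condition for all $S$ one would like to know how many elements of $I$ have a given pattern of divisibility by the primes of $n$, and $I$ is short for this purpose. If $n$ is squarefree with $k$ prime factors, then $\#I=2^k$, while the inclusion--exclusion formula for the number of elements of $I$ prime to $n$ has $2^k$ terms, each with a rounding error bounded only by $1$. We avoid counting altogether.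

\begin{lemma}\label{lem:leibniz}
Let $I$ be a set of $\tau(n)$ integers and let $A=(A(d,m))_{d\in D(n),\,m\in I}$ be a complex matrix with $A(d,m)=0$ whenever $\gcd(d,m)>1$. If $\det A\neq0$, then $D(n)$ has a coprime matching with $I$.
\end{lemma}

\begin{proof}
By the Leibniz formula, $\det A=\sum_\sigma\pm\prod_{d\in D(n)}A(d,\sigma(d))$, where $\sigma$ runs over all bijections $D(n)\to I$. Some term is nonzero, and for the corresponding $\sigma$ we have $A(d,\sigma(d))\ne0$, hence $\gcd(d,\sigma(d))=1$, for all $d$.
\end{proof}

The first matrix that comes to mind, with entry $1$ at coprime pairs and $0$ elsewhere, is often singular. For $n=6$ and $I=\{1,2,3,4\}$ the columns $m=2$ and $m=4$ are equal; for $n=9$ the rows $d=3$ and $d=9$ are equal. But the entries at coprime pairs are ours to choose, and we choose them so that the determinant can be evaluated for every position of $I$ at once. The tool is the Vandermonde determinant: for complex numbers $x_1,\dots,x_N$,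
\begin{equation}\label{eq:vdm}
\det\bigl(x_i^{\,j-1}\bigr)_{1\le i,j\le N}=\prod_{1\le i<k\le N}(x_k-x_i),
\end{equation}
which is nonzero when the $x_i$ are distinct. So $N$ geometric sequences $m\mapsto z^m$ with distinct nonzero ratios $z$ are linearly independent on \emph{any} $N$ consecutive integers. We therefore look for rows that are linear combinations of geometric sequences and vanish at the right places. If $\zeta\ne1$ is a $p$-th root of unity, then $\zeta^m-1$ vanishes exactly when $p\mid m$. There are $p-1$ such $\zeta$, and the divisors $p,p^2,\dots,p^a$ need $a$ independent rows. This is possible when $a\le p-1$: give $p^e$ the row $\zeta_p^{\,em}-1$, where $\zeta_p=\exp(2\pi i/p)$. For a divisor with several prime factors, multiply the rows of its prime powers. The exponents $e_p$, which served as residues in the extreme case, now serve as frequencies.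

\begin{example}\label{ex:six}
Let $n=6$ and $\omega=\zeta_3$, so $\omega^2+\omega+1=0$. The rows for $d=1,2,3,6$ are the functions
\begin{align*}
f_1(m)&=1, & f_2(m)&=(-1)^m-1, & f_3(m)&=\omega^m-1,
\end{align*}
\[
f_6(m)=f_2(m)f_3(m)=(-\omega)^m-(-1)^m-\omega^m+1 .
\]
Each $f_d$ vanishes exactly at the $m$ with $\gcd(d,m)>1$. Only four geometric sequences occur, with ratios $1,-1,\omega,-\omega$, and each row brings in one new ratio with coefficient $1$:
\[
\begin{pmatrix}f_1(m)\\ f_2(m)\\ f_3(m)\\ f_6(m)\end{pmatrix}
=\begin{pmatrix}1&0&0&0\\-1&1&0&0\\-1&0&1&0\\1&-1&-1&1\end{pmatrix}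
\begin{pmatrix}1^m\\(-1)^m\\ \omega^m\\(-\omega)^m\end{pmatrix}.
\]
The square matrix has determinant $1$. Hence for $I=\{b+1,\dots,b+4\}$ the determinant of $A=(f_d(m))$ equals that of $(z^{b+j})$, with $z\in\{1,-1,\omega,-\omega\}$ and $1\le j\le4$. Taking the factor $z^{b+1}$ out of each row and applying \eqref{eq:vdm}, we get
\begin{align*}
\det A&=\bigl(1\cdot(-1)\cdot\omega\cdot(-\omega)\bigr)^{b+1}(-2)(\omega-1)(-\omega-1)(\omega+1)(-\omega+1)(-2\omega)\\
&=\omega^{2(b+1)}\cdot4\omega(\omega^2-1)^2=-12\,\omega^{2(b+1)},
\end{align*}
because $(\omega^2-1)^2=\omega+1-2\omega^2=-3\omega^2$. So $D(6)$ has a coprime matching with any four consecutive integers. For $b=0$,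
\[
A=\begin{pmatrix}1&1&1&1\\-2&0&-2&0\\ \omega-1&\omega^2-1&0&\omega-1\\-2(\omega-1)&0&0&0\end{pmatrix}.
\]
The last row forces $6\mapsto1$, the second then forces $2\mapsto3$, and $3$ may go to $2$ or to $4$. These two matchings give the two nonzero terms of the Leibniz formula. They cancel in the matrix of zeros and ones; here they do not, since the third row distinguishes the columns $2$ and $4$.
\end{example}

\section{Matchings with arithmetic progressions}\label{sec:prog}

We prove Theorem~\ref{thm:prog}. Write $n=\prod_{p\mid n}p^{a_p}$ with $a_p\ge1$, and $N=\tau(n)$.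

\subsection*{Proof that (i) implies (ii)}
Let $n$ be an M-number, $\gcd(g,n)=1$, $b\in\mathbb Z$, and $I=\{b+jg:1\le j\le N\}$. We index the divisors by their exponent vectors: with $E=\prod_{p\mid n}\{0,1,\dots,a_p\}$, the map $e=(e_p)\mapsto d_e=\prod_{p\mid n}p^{e_p}$ is a bijection $E\to D(n)$. For $e\in E$ let $S(e)=\{p:e_p\ge1\}$ be the set of primes dividing $d_e$, and define
\[
z_e=\prod_{p\mid n}\zeta_p^{\,e_p},\qquad f_e(m)=\prod_{p\in S(e)}\bigl(\zeta_p^{\,e_pm}-1\bigr)\qquad(m\in\mathbb Z).
\]
Empty products equal $1$; this covers $n=1$. Let $A$ be the $N\times N$ matrix with entries $f_e(b+jg)$, for $e\in E$ and $1\le j\le N$. We show that $A$ satisfies the hypotheses of Lemma~\ref{lem:leibniz}.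

\medskip\noindent\emph{Step 1: the zeros of $A$.}
If $\gcd(d_e,m)>1$, some $p\in S(e)$ divides $m$, the factor $\zeta_p^{\,e_pm}-1$ vanishes, and $f_e(m)=0$. This is all that Lemma~\ref{lem:leibniz} requires. (There are no other zeros: the factor at $p\in S(e)$ vanishes only if $p\mid e_pm$, and $1\le e_p\le p-1$ then forces $p\mid m$.)

\medskip\noindent\emph{Step 2: reduction to geometric sequences.}
For $T\subseteq S(e)$ let $e|_T$ be the vector with coordinates $e_p$ for $p\in T$ and $0$ for $p\notin T$. It lies in $E$, and $\prod_{p\in T}\zeta_p^{\,e_pm}=z_{e|_T}^{\,m}$. Expanding the product that defines $f_e$ gives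
\begin{equation}\label{eq:expand}
f_e(m)=\sum_{T\subseteq S(e)}(-1)^{\#S(e)-\#T}\,z_{e|_T}^{\,m}.
\end{equation}
The point is that no sequence outside the $N$ sequences $z_{e'}^{\,m}$, $e'\in E$, appears. Let $V$ be the matrix with entries $z_{e'}^{\,b+jg}$, for $e'\in E$ and $1\le j\le N$, and let $C=(C(e,e'))_{e,e'\in E}$ have entry $(-1)^{\#S(e)-\#T}$ if $e'=e|_T$ for some $T\subseteq S(e)$, and $0$ otherwise; such a $T$ is unique, namely $T=S(e')$. Then \eqref{eq:expand} says that $A=CV$. List $E$ in an order in which $\sum_pe_p$ is nondecreasing. The choice $T=S(e)$ gives $C(e,e)=1$, and a proper subset $T$ gives a vector $e|_T$ with smaller coordinate sum, which precedes $e$ in the list. So $C$ is lower triangular with ones on the diagonal, and $\det A=\det V$.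

\medskip\noindent\emph{Step 3: the numbers $z_e^{\,g}$, $e\in E$, are pairwise distinct.}
Let $R=\prod_{p\mid n}p$, so that $z_e=\exp\bigl(\frac{2\pi i}{R}\sum_{q\mid n}e_q\frac Rq\bigr)$. If $z_e^{\,g}=z_{e'}^{\,g}$, then
\[
g\sum_{q\mid n}(e_q-e'_q)\,\frac Rq\equiv0\pmod R .
\]
Fix $p\mid n$ and read this congruence modulo $p$. For $q\ne p$ we have $p\mid R/q$, so only the term $q=p$ remains: $p\mid g\,(e_p-e'_p)\,R/p$. Now $p\nmid R/p$, and $p\nmid g$ because $\gcd(g,n)=1$. Hence $p\mid e_p-e'_p$. Since $n$ is an M-number, $|e_p-e'_p|\le a_p\le p-1$, and so $e_p=e'_p$. This holds for every $p\mid n$, so $e=e'$.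

\medskip\noindent\emph{Step 4: the determinant.}
Write $z_e^{\,b+jg}=z_e^{\,b+g}\,(z_e^{\,g})^{j-1}$ and take the factor $z_e^{\,b+g}\neq0$ out of row $e$:
\[
\det A=\det V=\Bigl(\prod_{e\in E}z_e^{\,b+g}\Bigr)\det\bigl((z_e^{\,g})^{j-1}\bigr)_{e\in E,\;1\le j\le N}.
\]
The last determinant is of the form \eqref{eq:vdm}, with distinct nodes by Step~3. Thus $\det A\ne0$, and Lemma~\ref{lem:leibniz} gives a coprime matching of $D(n)$ with $I$.

\begin{remark}\label{rem:hyp}
Both hypotheses in (i) are needed only in Step~3. If $a_p\ge p$, two vectors that differ only in having $e_p=0$ and $e'_p=p$ give the same node; if $p\mid\gcd(g,n)$, the node $z_e^{\,g}$ does not depend on $e_p$. In either case $\det A=0$. The starting point $b$ contributes to $\det A$ only a factor of absolute value $1$, which is why it is arbitrary.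
\end{remark}

\subsection*{Proof that (ii) implies (i)}
We show that if (i) fails, then the matching itself, and not only the determinant, fails for a suitable $b$. Suppose first that a prime $p$ divides both $g$ and $n$. For $b=p$ every term $b+jg$ is divisible by $p$, so the divisor $d=p$ has no possible partner.

Suppose next that $\gcd(g,n)=1$ but $p^a\,\|\,n$ with $a\ge p$. Choose $b$ with $p\mid b+g$. Then $b+jg\equiv(j-1)g\pmod p$, and $p\nmid g$, so the terms divisible by $p$ are those with $j=1,\,1+p,\,1+2p,\dots$. Their number is $\lceil N/p\rceil\ge N/p>N/(a+1)$, and Lemma~\ref{lem:count} excludes a coprime matching. This completes the proof of Theorem~\ref{thm:prog}. \hfill$\square$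

\section{All matchable numbers}\label{sec:class}

We turn to Theorem~\ref{thm:class}. The main step is to match a number $n=p^am$ as in (3) with $a\ge p$, for which the determinant of Section~\ref{sec:prog} vanishes. We treat the prime $p$ by hand and leave the primes of $m$ to Corollary~\ref{cor:blocks}.

Put $t=\tau(m)$ and $N=\tau(n)=(a+1)t$. The divisors of $n$ fall into $a+1$ layers $p^eD(m)$, $0\le e\le a$, each of size $t$, and $\{1,\dots,N\}$ falls into $a+1$ blocks of $t$ consecutive integers. Matching the $e$-th layer with the $e$-th block by a coprime matching for $m$ takes care of all primes but $p$. It fails at $p$, because the multiples of $p$ are spread over the blocks, while only the layer $e=0$ can accept them. The remedy is a permutation of $\{1,\dots,N\}$ that carries the first block onto the multiples of $p$ and alters each integer only by a power of $p$, so that coprimality with divisors of $m$ is preserved.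

\begin{example}\label{ex:54}
Let $n=54=3^3\cdot2$, so $p=3$, $s=1$, $m=2$, $t=2$, $N=8$, and $st=2<3$. The layers are $\{1,2\}$, $\{3,6\}$, $\{9,18\}$, $\{27,54\}$ and the blocks are $\{1,2\}$, $\{3,4\}$, $\{5,6\}$, $\{7,8\}$. In each layer send the even divisor to the odd integer of its block and the odd divisor to the even integer. This produces the bad pairs $6\mapsto3$ and $9\mapsto6$. Now apply the permutation that multiplies the first block by $3$ and removes the factor $3$ from the later integers; it exchanges $1$ with $3$ and $2$ with $6$, and it preserves parity: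
\[
\begin{array}{l|cccccccc}
\text{divisor}&1&2&3&6&9&18&27&54\\ \hline
\text{partner in its block}&2&1&4&3&6&5&8&7\\
\text{after the permutation}&6&3&4&1&2&5&8&7
\end{array}
\]
The last row is a coprime matching of $D(54)$ with $\{1,\dots,8\}$.
\end{example}

For a positive integer $y$ let $v_p(y)$ be the exponent of $p$ in $y$.

\begin{lemma}\label{lem:shuffle}
Let $p$ be a prime and let $t,N\ge1$ be integers with $pt\le N<p(t+1)$. Define
\[
\varphi(y)=\begin{cases}py,&1\le y\le t,\\ y/p^{\,v_p(y)},&t<y\le N.\end{cases}
\]
Then $\varphi$ is a permutation of $\{1,\dots,N\}$ that maps $\{1,\dots,t\}$ onto the multiples of $p$ and $\{t+1,\dots,N\}$ onto the non-multiples of $p$. Moreover $\gcd(d,\varphi(y))=\gcd(d,y)$ whenever $p\nmid d$.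
\end{lemma}

\begin{proof}
The hypothesis says that $\lfloor N/p\rfloor=t$, so the multiples of $p$ in $\{1,\dots,N\}$ are $p,2p,\dots,tp$, and $\varphi$ maps $\{1,\dots,t\}$ bijectively onto them. Let $X$ be the set of non-multiples of $p$ in $\{1,\dots,N\}$. For $t<y\le N$ the number $\varphi(y)$ is at most $y$ and is not divisible by $p$, so it lies in $X$. The preimages in $\{t+1,\dots,N\}$ of a given $x\in X$ are the numbers $p^kx$, $k\ge0$, with $t<p^kx\le N$, and we must show that there is exactly one. Let $k\ge0$ be least with $p^kx>t$. Then $p^kx\le N$: for $k=0$ because $x\le N$, and for $k\ge1$ because $p^{k-1}x\le t$ gives $p^kx\le pt\le N$. Smaller exponents give numbers at most $t$, and larger exponents give numbers at least $p\cdot p^kx\ge p(t+1)>N$. Finally, $y$ and $\varphi(y)$ differ by a factor that is a power of $p$, which does not affect the greatest common divisor with an integer prime to $p$.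
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{The two forms of (2) agree.} Let $p^a\,\|\,n$ and let $u=\tau(n/p^a)=\tau(n)/(a+1)$, an integer. For real $x$ we have $\lfloor x\rfloor\le u$ if and only if $x<u+1$. Hence
\[
\Bigl\lfloor\frac{(a+1)u}{p}\Bigr\rfloor\le u\iff(a+1)u<p(u+1)\iff(a+1-p)\,u<p .
\]

\emph{(1) implies (2).} The set $\{1,\dots,\tau(n)\}$ contains $\lfloor\tau(n)/p\rfloor$ multiples of $p$, so the first form of (2) is Lemma~\ref{lem:count}.

\emph{(2) implies (3).} Suppose that $n$ is not an M-number, and let $p^a\,\|\,n$ with $a\ge p$. Write $a=p-1+s$ with $s\ge1$ and $n=p^am$ with $p\nmid m$. The second form of (2) at $p$ reads $s\,\tau(m)<p$. It remains to show that $m$ is an M-number; the reason is that two primes with large exponents would each have to exceed the other. Suppose that $q^c\,\|\,m$ with $c\ge q$, where necessarily $q\ne p$. Then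
\[
p>s\,\tau(m)\ge\tau(q^c)=c+1\ge q+1 .
\]
Also $q^c\,\|\,n$ and $p^a\mid n/q^c$, so (2) at $q$ gives
\[
q>(c+1-q)\,\tau(n/q^c)\ge\tau(p^a)=a+1\ge p+1 .
\]
The two inequalities contradict each other.

\emph{(3) implies (1).} M-numbers are matchable by Corollary~\ref{cor:blocks}. Let $n=p^am$ with $a=p-1+s$ as in (3), and put $t=\tau(m)$ and $N=\tau(n)$. Since $p\nmid m$,
\[
N=(a+1)t=pt+st,\qquad 0<st<p,
\]
so $pt\le N<p(t+1)$ and Lemma~\ref{lem:shuffle} provides the permutation $\varphi$. This is the only use of the inequality $s\,\tau(m)<p$; without it there would be more than $t$ multiples of $p$ for the $t$ divisors prime to $p$. For $0\le e\le a$ let $J_e=\{et+1,\dots,(e+1)t\}$; these blocks partition $\{1,\dots,N\}$. Since $m$ is an M-number, Corollary~\ref{cor:blocks} gives a coprime matching $\sigma_e\colon D(m)\to J_e$ for each $e$. Every divisor of $n$ is uniquely $p^ed$ with $0\le e\le a$ and $d\mid m$. Define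
\[
\sigma(p^ed)=\varphi(\sigma_e(d)).
\]
The map $p^ed\mapsto\sigma_e(d)$ is a bijection $D(n)\to\{1,\dots,N\}$, and $\varphi$ is a permutation, so $\sigma$ is a bijection. Since $p\nmid d$, we have $\gcd(d,\sigma(p^ed))=\gcd(d,\sigma_e(d))=1$. For $e=0$ this is the required coprimality. For $e\ge1$ we have $\sigma_e(d)>t$, so $p\nmid\varphi(\sigma_e(d))$, and therefore $\gcd(p^ed,\sigma(p^ed))=1$ as well. Thus $\sigma$ is a coprime matching of $D(n)$ with $\{1,\dots,N\}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{matchable}
\emph{Matchable numbers},
\texttt{https://math.dartmouth.edu/\~{}carlp/matchabletalk.pdf}.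
\end{thebibliography}
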